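\title{Extreme points of the class $S$ and the mean smoothness of $\log(f(z)/z)$}

\begin{abstract}
We prove that $\log(f(z)/z)$ belongs to the mean smoothness class $\Lambda^2_{1/2}$ for every extreme point $f$ of the class $S$ of normalized univalent functions, with a bound that is uniform over all extreme points. The proof has two parts. The arc omitted by an extreme point is, in logarithmic coordinates, the graph of a Lipschitz function with constant $1$; and a Lipschitz condition on the omitted arc controls the level sets of the Green function well enough to give the required integral means. An example shows that it is not enough for the omitted arc to have monotone modulus.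
\end{abstract}

\section{The problem and the results}

Let $\Delta=\{z:|z|<1\}$, and let $S$ be the class of functions $f$ analytic and univalent in $\Delta$ with $f(0)=0$, $f'(0)=1$. We view $S$ as a subset of the linear space $H(\Delta)$ of all functions analytic in $\Delta$, with the topology of locally uniform convergence; $S$ is compact in this topology. A function $f\in S$ is an \emph{extreme point of $S$} if it cannot be written as $f=tg+(1-t)h$ with $g,h\in S$, $g\ne h$, $0<t<1$.

For $f\in S$ the quotient $f(z)/z$ has no zeros in $\Delta$, and $\log(f(z)/z)$ denotes the branch that vanishes at $0$. Recall that $H^2$ is the space of analytic $g$ in $\Delta$ with $\sup_{r<1}\int_{-\pi}^{\pi}|g(re^{i\theta})|^2\,d\theta<\infty$; such $g$ have radial boundary values in $L^2$. The \emph{mean smoothness class} $\Lambda^2_{1/2}$ consists of the $g\in H^2$ whose boundary function satisfies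
\[
\Big(\int_{-\pi}^{\pi}|g(e^{i(\theta+t)})-g(e^{i\theta})|^2\,d\theta\Big)^{1/2}=O(|t|^{1/2}),\qquad t\to0 .
\]
Put
\[
I_f(r)=\int_{-\pi}^{\pi}\left|\frac{rf'(re^{i\theta})}{f(re^{i\theta})}\right|^2d\theta,\qquad 0<r<1 .
\]
We use the known equivalence, for $f\in S$,
\begin{equation}\label{eq:equiv}
\log(f(z)/z)\in\Lambda^2_{1/2}\iff I_f(r)=O\Big(\frac1{1-r}\Big)\quad(r\to1),
\end{equation}
and from now on work only with $I_f$. If $\log(f(z)/z)=2\sum_{n\ge1}\gamma_nz^n$, then $zf'(z)/f(z)=1+2\sum n\gamma_nz^n$, and Parseval's identity gives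
\begin{equation}\label{eq:parseval}
I_f(r)=2\pi\Big(1+4\sum_{n\ge1}n^2|\gamma_n|^2r^{2n}\Big).
\end{equation}
So $I_f$ is nondecreasing, and the right side of \eqref{eq:equiv} says that $\sum_{n\le \nu}n^2|\gamma_n|^2=O(\nu)$: the logarithmic coefficients are $O(1/n)$ in mean square. (Take $r=1-1/\nu$ for one direction and sum by parts for the other.)

\begin{example}\label{ex:koebe}
The Koebe function $k(z)=z/(1-z)^2$ maps $\Delta$ onto $\mathbb C\setminus(-\infty,-\frac14]$. It is an extreme point of $S$: the second coefficient of a function in $S$ has modulus at most $2$ and equals $2$ only for $k$, so $k=tg+(1-t)h$ forces $g=h=k$. Here $\gamma_n=1/n$, so $I_k(r)=2\pi\big(1+4r^2/(1-r^2)\big)$ and $(1-r)I_k(r)\to4\pi$.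
\end{example}

Thus $1/(1-r)$ is the growth of the simplest extreme point. For general $f\in S$ the classical inequality
\begin{equation}\label{eq:distortion}
\left|\frac{zf'(z)}{f(z)}\right|\le\frac{1+|z|}{1-|z|},\qquad z\in\Delta,
\end{equation}
gives only $I_f(r)=O((1-r)^{-2})$. Much more is known. With $M(r,f)=\max_{|z|=r}|f(z)|$, the limit $\alpha(f)=\lim_{r\to1}(1-r)^2M(r,f)$ exists and lies in $[0,1]$; it is the \emph{Hayman index} of $f$. Let $\mathcal E(\overline{\operatorname{co}}\,S)$ be the set of extreme points of the closed convex hull of $S$.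
\begin{itemize}
\item[(i)] For every $f\in S$, $I_f(r)=O\big(\frac1{1-r}\log\frac1{1-r}\big)$.
\item[(ii)] Hayman constructed $f\in S$ with $\log(f(z)/z)\notin\Lambda^2_{1/2}$.
\item[(iii)] Duren and Leung showed that $\log(f(z)/z)\in\Lambda^2_{1/2}$ whenever $\alpha(f)>0$.
\item[(iv)] $\log(f(z)/z)\in\Lambda^2_{1/2}$ for every $f\in\mathcal E(\overline{\operatorname{co}}\,S)$.
\end{itemize}
By (i) the whole question concerns a logarithmic factor, and by (ii) the factor cannot simply be dropped on all of $S$. A function in $S$ that is extreme in $\overline{\operatorname{co}}\,S$ is extreme in $S$. The definitions give no converse, because $S$ is not convex: the derivative of $\frac12\big(k(z)-k(-z)\big)$ vanishes at the point of $\Delta$ where $(1+z)/(1-z)=e^{i\pi/4}$. This leads to the question posed in \cite{source}.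

\begin{quote}
\emph{Does $\log(f(z)/z)$ belong to $\Lambda^2_{1/2}$ for every extreme point $f$ of $S$?}
\end{quote}

The answer is yes, as Example~\ref{ex:koebe} and (iv) suggest. It comes from two independent theorems; facts (i)--(iv) are not used.

\begin{theorem}\label{thm:lip}
Let $f$ be an extreme point of $S$. Then $\mathbb C\setminus f(\Delta)=\{e^{u+i\varphi(u)}:u\ge u_0\}$ with $\varphi$ real and $|\varphi(u)-\varphi(u')|\le|u-u'|$ for all $u,u'\ge u_0$.
\end{theorem}

In the coordinates $u=\log|w|$, $v=\arg w$ the omitted set is the graph of $\varphi$. The exponential map is conformal and sends horizontal lines to rays from the origin, so wherever $\varphi$ is differentiable the theorem says that the omitted arc makes an angle of at most $\pi/4$ with the radial direction.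

\begin{theorem}\label{thm:means}
For each $L\ge0$ there is $C(L)$, depending only on $L$, such that if $f\in S$ and $\mathbb C\setminus f(\Delta)=\{e^{u+i\varphi(u)}:u\ge u_0\}$ with $\varphi$ Lipschitz with constant $L$, then $I_f(r)\le C(L)/(1-r)$ for $0<r<1$.
\end{theorem}

\begin{corollary}\label{cor:answer}
There is an absolute constant $C=C(1)$ with $I_f(r)\le C/(1-r)$, $0<r<1$, for every extreme point $f$ of $S$. In particular $\log(f(z)/z)\in\Lambda^2_{1/2}$. The same bound holds on the closure of the set of extreme points.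
\end{corollary}

\begin{proof}
The first two statements follow from Theorems~\ref{thm:lip} and~\ref{thm:means} and from \eqref{eq:equiv}. If $f_n\to f$ locally uniformly with $f_n\in S$, then $f\in S$, and $f_n'/f_n\to f'/f$ uniformly on $|z|=r$ because $f$ has no zero there. So $f\mapsto I_f(r)$ is continuous on $S$ for each fixed $r$, and the bound passes to the closure.
\end{proof}

Example~\ref{ex:koebe} shows that the order $1/(1-r)$ cannot be lowered. The first step toward Theorem~\ref{thm:lip} is Brickman's result that an extreme point omits an arc along which $|w|$ increases strictly, that is, an arc of the stated form with $\varphi$ merely continuous. One might hope that this already suffices. It does not.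

\begin{theorem}\label{thm:counter}
There is $f\in S$ whose omitted set is an arc $\{e^{u+i\varphi(u)}:u\ge u_0\}$ with $\varphi$ continuous and bounded, but $\log(f(z)/z)\notin\Lambda^2_{1/2}$.
\end{theorem}

Theorem~\ref{thm:lip} is proved in Section~\ref{sec:extreme}. Section~\ref{sec:green} turns $I_f$ into the area of a level band of the Green function and collects the estimates that hold for every continuous $\varphi$. Sections~\ref{sec:lipschitz} and~\ref{sec:fingers} use them to prove Theorems~\ref{thm:means} and~\ref{thm:counter}; the latter is not needed for Corollary~\ref{cor:answer}.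

\section{The arc omitted by an extreme point}\label{sec:extreme}

Throughout this section $f\in S$, $D=f(\Delta)$ and $\Gamma=\mathbb C\setminus D$. To exploit extremality we need a supply of decompositions $f=\tau g+(1-\tau)h$ in $S$. We obtain them by writing the identity map of $D$ as a sum of two univalent functions built from a pair of omitted points.

\subsection{Splitting along the Joukowski map}

Let $\alpha\ne\beta$ be complex numbers, and put $\mu=\frac{\alpha+\beta}2$, $\ell=\frac{\beta-\alpha}2$, $W=\frac{w-\mu}\ell$, so that $\alpha,\beta$ correspond to $W=-1,1$. Let $Y$ be a simply connected domain in the Riemann sphere $\widehat{\mathbb C}$ that contains neither $\alpha$ nor $\beta$. The function $\frac{w-\alpha}{w-\beta}=\frac{W+1}{W-1}$ is analytic and zero-free on $Y$, so it has an analytic square root $R$ there. It equals $1$ only at $w=\infty$; if $\infty\in Y$ we choose the root with $R(\infty)=1$. Then $\zeta=\frac{R+1}{R-1}$ is finite and nonzero on $Y\setminus\{\infty\}$, with a pole at $\infty$ if $\infty\in Y$. Since $\zeta+1/\zeta=2\frac{R^2+1}{R^2-1}=2W$,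
\begin{equation}\label{eq:jouk}
w=\mu+\frac\ell2\Big(\zeta+\frac1\zeta\Big).
\end{equation}
So $\zeta$ is a branch of the inverse Joukowski map. From $W\mp1=(\zeta\mp1)^2/(2\zeta)$ and the parallelogram law,
\begin{equation}\label{eq:ellipse}
\frac{2\,(|w-\alpha|+|w-\beta|)}{|\alpha-\beta|}=|W-1|+|W+1|=\frac{|\zeta-1|^2+|\zeta+1|^2}{2|\zeta|}=|\zeta|+\frac1{|\zeta|}:
\end{equation}
circles $|\zeta|=\text{const}$ correspond to ellipses with foci $\alpha,\beta$.

For any complex $s$ we can split
\[
\zeta+\frac1\zeta=\Big(\zeta+\frac s\zeta\Big)+\frac{1-s}\zeta .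
\]
The second term is injective in $\zeta$ when $s\neq1$, and the first takes equal values at $\zeta_1\ne\zeta_2$ only if $\zeta_1\zeta_2=s$. After normalization, the weight of the second term in the resulting decomposition of $f$ is the ratio of the derivatives of $(1-s)/\zeta$ and $\zeta+1/\zeta$ at $\zeta_0=\zeta(0)$, namely $\tau=(1-s)/(1-\zeta_0^2)$. The decomposition is convex exactly when $\tau\in(0,1)$, that is, when $s$ lies on the open segment from $1$ to $\zeta_0^2$.

\begin{lemma}[Splitting]\label{lem:split}
Let $\alpha\ne\beta$ be points of $\Gamma$, let $\zeta:D\to\mathbb C\setminus\{0\}$ be analytic and satisfy \eqref{eq:jouk}, and let $\zeta_0=\zeta(0)$. Suppose that $s=1+\tau(\zeta_0^2-1)$ with $0<\tau<1$, and that $\zeta(w_1)\zeta(w_2)\ne s$ for all $w_1\ne w_2$ in $D$. Then $f$ is not an extreme point of $S$.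
\end{lemma}

\begin{proof}
By \eqref{eq:jouk} the value of $\zeta$ determines $w$, so $\zeta$ is injective; and $\zeta\ne\pm1$, since these values give $w=\beta,\alpha$. Differentiating \eqref{eq:jouk} gives $1=\frac\ell2(1-\zeta^{-2})\zeta'$, hence $(1/\zeta)'=-2/\big(\ell(\zeta^2-1)\big)$. Put
\[
g=-\frac{\ell(\zeta_0^2-1)}2\Big(\frac1{\zeta\circ f}-\frac1{\zeta_0}\Big),\qquad h=\frac{f-\tau g}{1-\tau}.
\]
Then $g$ is univalent, $g(0)=0$ and $g'(0)=1$, so $g\in S$; also $h(0)=0$ and $h'(0)=1$. Since $\tau(\zeta_0^2-1)=s-1$, formula \eqref{eq:jouk} gives $(1-\tau)h=\frac\ell2(\zeta+s/\zeta)\circ f+\text{const}$. For $z_1\ne z_2$ and $\zeta_j=\zeta(f(z_j))$,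
\[
(1-\tau)\big(h(z_1)-h(z_2)\big)=\frac\ell2\,(\zeta_1-\zeta_2)\Big(1-\frac s{\zeta_1\zeta_2}\Big)\ne0 .
\]
So $h\in S$ and $f=\tau g+(1-\tau)h$. If $g=h$, then $\zeta+s/\zeta$ is an affine function of $1/\zeta$ on $D$, so $\zeta^2+c_1\zeta+c_2=0$ with constants $c_1,c_2$, and $\zeta$ takes at most two values. This contradicts injectivity, so $g\ne h$.
\end{proof}

The value $s=0$ always satisfies the condition on products. It is available when $\zeta_0^2$ is negative, and this gives the monotone modulus.

\begin{proposition}\label{prop:monotone}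
Let $f$ be an extreme point of $S$. Then no two points of $\Gamma$ have the same modulus \textup{(Brickman)}, and $\Gamma=\{e^{u+i\varphi(u)}:u\ge u_0\}$ with $\varphi$ real and continuous.
\end{proposition}

\begin{proof}
Suppose $\alpha\ne\beta$ lie in $\Gamma$ and $|\alpha|=|\beta|$. Take $Y=D$ above. Then $R(0)^2=\alpha/\beta$ is unimodular and different from $1$, so $R(0)=e^{i\sigma}\neq\pm1$ with $\sigma$ real, and $\zeta_0=\frac{e^{i\sigma}+1}{e^{i\sigma}-1}=-i\cot(\sigma/2)$ is finite, nonzero and imaginary. So $\zeta_0^2<0$, the point $s=0$ lies on the open segment from $1$ to $\zeta_0^2$, and Lemma~\ref{lem:split} contradicts extremality.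

The set $\Gamma\cup\{\infty\}$ is the complement in $\widehat{\mathbb C}$ of a simply connected domain, so it is compact and connected; and $\Gamma\neq\emptyset$ by Liouville's theorem applied to $f^{-1}$. The map $w\mapsto|w|$ is a continuous injection of $\Gamma\cup\{\infty\}$ into $[0,\infty]$, hence a homeomorphism onto a compact connected set that contains $\infty$ and a finite point. This set is $[\rho_0,\infty]$, with $\rho_0>0$ because $0\in D$. Put $u_0=\log\rho_0$, and let $\varphi(u)$ be a continuous argument of the point of $\Gamma$ with modulus $e^u$.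
\end{proof}

\subsection{Where the angle $\pi/4$ comes from}

Other values of $s$ become available once $|\zeta|$ is bounded below. The cleanest case is that of a straight piece of $\Gamma$.

\begin{example}\label{ex:segment}
Suppose $\Gamma$ contains the segment $[\alpha,\beta]$. The map $\zeta\mapsto\frac12(\zeta+1/\zeta)$ sends $|\zeta|>1$ conformally onto $\mathbb C\setminus[-1,1]$, so there is a branch with $|\zeta|>1$ on $D$, and every $s$ with $|s|\le1$ satisfies the condition on products. Since $|1+\tau c|^2=1+2\tau\operatorname{Re}c+\tau^2|c|^2$, the segment from $1$ to $\zeta_0^2$ enters the unit disc as soon as $\operatorname{Re}(\zeta_0^2-1)<0$. Write $\ell/\mu=te^{i\theta}$; then $\theta$ is the angle between $[\alpha,\beta]$ and the radius vector of its midpoint. Squaring $\zeta_0+1/\zeta_0=2W(0)=-2\mu/\ell$ gives $\zeta_0^2-1=4t^{-2}e^{-2i\theta}-3-\zeta_0^{-2}$, so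
\[
\operatorname{Re}(\zeta_0^2-1)<4t^{-2}\cos2\theta-2 .
\]
If $\cos2\theta\le0$, then $f$ is not extreme. So the set omitted by an extreme point contains no segment that makes an angle of at least $\pi/4$ with the radial direction at its midpoint.
\end{example}

Two things must be repaired for a general arc. The arc between $\alpha$ and $\beta$ is not straight, so the bound $|\zeta|>1$ is lost; we replace it by a bound in terms of the smallest ellipse with foci $\alpha,\beta$ that contains the arc. And $\varphi$ is so far only continuous, so the arc need not be nearly straight at any scale; this will force an argument in two passes.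

For $E\ge1$ let
\[
\kappa(E)=E-\sqrt{E^2-1}=\frac1{E+\sqrt{E^2-1}}\in(0,1].
\]
This function is continuous and decreasing, $\kappa(1)=1$, and $\kappa+1/\kappa=2E$. For $t>0$ we have $t+1/t>2E$ if and only if $t<\kappa$ or $t>1/\kappa$.

\begin{lemma}\label{lem:ellipse}
Let $f$ be an extreme point of $S$, let $\alpha\ne\beta$ be points of $\Gamma$, let $\gamma\subset\Gamma$ be the subarc joining them, and put
\[
E=\max_{w\in\gamma}\frac{|w-\alpha|+|w-\beta|}{|\alpha-\beta|}\ge1,\qquad\kappa=\kappa(E).
\]
Let $\zeta$ be the branch on $Y=\widehat{\mathbb C}\setminus\gamma$ with a pole at $\infty$, and $\zeta_0=\zeta(0)$. Then $|\zeta|\ge\kappa$ on $Y$, and $|1+\tau(\zeta_0^2-1)|\ge\kappa^2$ for all $\tau\in(0,1)$.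
\end{lemma}

\begin{proof}
An arc does not separate the sphere, so $Y$ is a domain; its complement $\gamma$ is connected, so $Y$ is simply connected and the branch exists. Let $O=\{\infty\}\cup\{w:|w-\alpha|+|w-\beta|>E|\alpha-\beta|\}$. Then $O\subset Y$, and $O$ is connected, because its complement is a compact convex set (a filled ellipse or a segment) and each finite point of $O$ is joined to $\infty$ by a ray that avoids it. By \eqref{eq:ellipse}, a point $w\in Y$ lies in $O$ if and only if $|\zeta(w)|<\kappa$ or $|\zeta(w)|>1/\kappa$. As $\zeta(O)$ is connected and contains $\infty$, the second alternative holds throughout $O$. Hence the first never occurs, and $|\zeta|\ge\kappa$ on $Y$. If $s=1+\tau(\zeta_0^2-1)$ had $|s|<\kappa^2$, then $|\zeta(w_1)\zeta(w_2)|\ge\kappa^2>|s|$ on $D\subset Y\setminus\{\infty\}$, and Lemma~\ref{lem:split} would contradict extremality.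
\end{proof}

Now let $\alpha,\beta$ approach each other. Then $\zeta_0^2$ is large, and the segment from $1$ to $\zeta_0^2$ is nearly a ray from $1$ in the direction $e^{-2i\theta}$, where $\theta$ is the slope angle of the chord in logarithmic coordinates. When $\cos2\theta<0$ this ray passes at distance $|\sin2\theta|$ from the origin, and it must miss the disc $|s|<\kappa^2$.

\begin{lemma}\label{lem:chord}
Let $f$ be an extreme point of $S$ and $\varphi$ as in Proposition~\ref{prop:monotone}. Let $x_n\ne x_n'$ be points of $[u_0,\infty)$ tending to $x$, and put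
\[
a_n=x_n+i\varphi(x_n),\qquad b_n=x_n'+i\varphi(x_n'),\qquad c_n=b_n-a_n=|c_n|e^{i\theta_n},
\]
and $E_n^*=\max\big(|\xi-a_n|+|\xi-b_n|\big)/|c_n|$, the maximum taken over the part of the graph of $\varphi$ between $a_n$ and $b_n$. If $\limsup E_n^*\le E<\infty$ and $\cos2\theta_n<0$ for all large $n$, then $\liminf|\sin2\theta_n|\ge\kappa(E)^2$.
\end{lemma}

\begin{proof}
Apply Lemma~\ref{lem:ellipse} to $\alpha_n=e^{a_n}$, $\beta_n=e^{b_n}$, with corresponding $E_n$, $\kappa_n$ and $\zeta_0=\zeta_{0,n}$. The subarc $\gamma_n$ is the exponential of the piece of graph between $a_n$ and $b_n$, and these pieces shrink to $\xi_0=x+i\varphi(x)$ by continuity. Since $e^\xi-e^{\xi'}=(\xi-\xi')\int_0^1e^{\xi'+t(\xi-\xi')}dt$, we have $|e^\xi-e^{\xi'}|=e^x|\xi-\xi'|(1+o(1))$ uniformly as $\xi,\xi'\to\xi_0$. So $E_n=E_n^*(1+o(1))$, and $\liminf\kappa_n\ge\kappa(E)>0$. In particular $|\zeta_0^{-2}|\le\kappa_n^{-2}$ stays bounded. From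
\[
\zeta_0^2+2+\zeta_0^{-2}=4W(0)^2=4\Big(\frac{\alpha_n+\beta_n}{\beta_n-\alpha_n}\Big)^2=4\coth^2\frac{c_n}2=\frac{16}{c_n^2}+O(1)
\]
we get $\zeta_0^2-1=16c_n^{-2}+O(1)$. Take $\tau_n=-\cos(2\theta_n)|c_n|^2/16$, which lies in $(0,1)$ for large $n$; this choice gives the point of the limiting ray nearest to the origin. Then
\[
1+\tau_n(\zeta_0^2-1)=1-\cos(2\theta_n)e^{-2i\theta_n}+o(1)=\sin2\theta_n\,(\sin2\theta_n+i\cos2\theta_n)+o(1),
\]
and Lemma~\ref{lem:ellipse} gives $|\sin2\theta_n|+o(1)\ge\kappa_n^2$.
\end{proof}

\subsection{Proof of Theorem~\ref{thm:lip}}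

If $q=|\tan\theta|$ is the absolute slope of a chord, then $\cos2\theta=\frac{1-q^2}{1+q^2}$ and $|\sin2\theta|=\frac{2q}{1+q^2}$. Lemma~\ref{lem:chord} excludes every slope $q>1$ if $E=1$, but only steep slopes if $E>1$. The first pass finds, without any regularity of $\varphi$, steep chords with $E$ close to $1$; it yields a crude Lipschitz bound. This gives tangents almost everywhere, and at a tangent $E=1$.

\emph{First pass: $\varphi$ is Lipschitz with constant $10$.} Otherwise $|\varphi(b)-\varphi(a)|>10(b-a)$ for some $u_0\le a<b$. One of the two halves of $[a,b]$ satisfies the same inequality, so bisection gives nested intervals $[p_n,q_n]$ shrinking to a point $x$, with $|\varphi(q_n)-\varphi(p_n)|>10(q_n-p_n)$. The graph may oscillate far from the chord over $[p_n,q_n]$, so we choose a better chord: let $\varphi$ attain its minimum and maximum on $[p_n,q_n]$ at $x_n$ and $x_n'$. With $\Delta x=x_n'-x_n$ and $\Delta\varphi=\varphi(x_n')-\varphi(x_n)$ we have $\Delta\varphi>10(q_n-p_n)\ge10|\Delta x|$, and $x_n\neq x_n'$. The graph between $a_n$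 and $b_n$ lies in the axis-parallel rectangle with opposite corners $a_n,b_n$. For $\xi$ in that rectangle, bounding each distance by the sum of its horizontal and vertical parts gives
\[
|\xi-a_n|+|\xi-b_n|\le|\Delta x|+\Delta\varphi\le1.1\,\Delta\varphi\le1.1\,|c_n| ,
\]
so $E_n^*\le1.1$. The slopes exceed $10$, so $\cos2\theta_n<0$ and $|\sin2\theta_n|\le\frac{20}{101}<0.2$. But $\sqrt{0.21}<0.46$ gives $\kappa(1.1)^2>0.64^2>0.4$. This contradicts Lemma~\ref{lem:chord}.

\emph{Second pass.} A Lipschitz function is differentiable almost everywhere and is the integral of its derivative. So it suffices to show $|\varphi'(x)|\le1$ at each point $x>u_0$ of differentiability. Suppose $|\varphi'(x)|=q>1$, and take $x_n=x$, $x_n'=x+1/n$. Over $[x,x+1/n]$ both the graph and the chord stay within $o(1/n)$ of the tangent line, so each point $\xi$ of the graph is within $o(1/n)$ of the chord, and $|\xi-a_n|+|\xi-b_n|\le|c_n|+o(1/n)$. As $|c_n|\ge1/n$, we get $E_n^*\to1$. Also $\cos2\theta_n\to\frac{1-q^2}{1+q^2}<0$ and $|\sin2\theta_n|\to\frac{2q}{1+q^2}<1=\kappa(1)^2$.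 This contradicts Lemma~\ref{lem:chord}. \qed

\section{The Green function in logarithmic coordinates}\label{sec:green}

\subsection{Setting and tools}

The integral $I_f$ does not change when $f$ is multiplied by a constant, so we normalize the image instead of the derivative. Let $\varphi:[0,\infty)\to\mathbb R$ be continuous,
\[
\Gamma=\{e^{u+i\varphi(u)}:u\ge0\},\qquad D=\mathbb C\setminus\Gamma .
\]
Since $\Gamma\cup\{\infty\}$ is an arc, $D$ is a simply connected domain. Let $F:\Delta\to D$ be conformal with $F(0)=0$, $F'(0)=R>0$, and put $f=F/R\in S$. Then $f$ omits the arc $\{e^{u+i\varphi(u-u_0)}:u\ge u_0\}$ with $u_0=-\log R$, every $f\in S$ that omits an arc of this form arises in this way, and $zf'/f=zF'/F$. Koebe's one-quarter theorem says that $D$ contains the disc $|w|<R/4$; since $\Gamma$ has a point of modulus $1$, we have $R\le4$.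

Let
\[
X=\exp^{-1}(D)=\mathbb C\setminus\{u+i(\varphi(u)+2\pi n):u\ge0,\ n\in\mathbb Z\},\qquad G(\xi)=\log\frac1{|F^{-1}(e^\xi)|},\quad \xi\in X .
\]
This is the Green function of $D$ with pole at $0$, read in logarithmic coordinates. It is positive, harmonic and $2\pi i$-periodic on $X$. The complement of $X$ is $\partial X$, the union of the translates of the graph. As $F$ is a homeomorphism of $\Delta$ onto $D$, $|F^{-1}(w)|\to1$ when $w$ tends to a point of $\Gamma$; so $G$, extended by $0$ to $\partial X$, is continuous on $\mathbb C$. The Schwarz lemma, applied to $F^{-1}$ on the unit disc, gives $|F^{-1}(w)|\le|w|$, that is,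
\begin{equation}\label{eq:schwarz}
G(u+iv)\ge-u,\qquad u<0 .
\end{equation}
For $u\ge0$ the points of $X$ with real part $u$ are, up to translation by $2\pi i\mathbb Z$, the points
\[
p_y(u)=u+i(\varphi(u)+y),\qquad0<y<2\pi;\qquad\text{we write }\eta=\min(y,2\pi-y)
\]
for the vertical distance to $\partial X$, and
\[
N(u)=\max_{v\in\mathbb R}G(u+iv),\qquad u\ge0 .
\]

Two textbook facts are used repeatedly. \emph{Harnack's inequality}: if $h>0$ is harmonic in the disc of radius $d$ about $\xi$, then $\frac{d-t}{d+t}\le h(\xi')/h(\xi)\le\frac{d+t}{d-t}$ for $|\xi'-\xi|=t<d$; letting $t\to0$,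
\begin{equation}\label{eq:harnack}
|\nabla\log G(\xi)|\le\frac2{\operatorname{dist}(\xi,\partial X)},\qquad\xi\in X .
\end{equation}
The \emph{maximum principle} on a bounded open set, connected or not: if $h_1,h_2$ are continuous on the closure, harmonic inside and $h_1\le h_2$ on the boundary, then $h_1\le h_2$.

\subsection{Integral means as areas}

For $\delta>0$ and real $u$ let $\lambda_\delta(u)$ be the measure of the set of $v$, in any interval of length $2\pi$, with $\delta/2\le G(u+iv)\le2\delta$, and let $\mathcal A(\delta)=\int_{-\infty}^\infty\lambda_\delta(u)\,du$. This is the area, modulo $2\pi i$, of the level band $\{\delta/2\le G\le2\delta\}$.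

\begin{lemma}\label{lem:area}
$\mathcal A(\delta)=\int_{\delta/2}^{2\delta}I_f(e^{-t})\,dt$. Consequently
\begin{align}
(1-r)I_f(r)&\le\tfrac43\mathcal A(\delta) &&\text{for } r=e^{-2\delta},\ \delta>0,\label{eq:upper}\\
(1-r)I_f(r)&\ge\tfrac16\mathcal A(\delta) &&\text{for } r=e^{-\delta/2},\ 0<\delta\le2.\label{eq:lower}
\end{align}
\end{lemma}

\begin{proof}
Let $Z=\{e^{-2\delta}\le|z|\le e^{-\delta/2}\}$ and let $dA$ denote area measure. Polar coordinates with $|z|=e^{-t}$, the substitution $w=F(z)$, which is injective, and the substitution $w=e^{u+iv}$ give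
\[
\int_{\delta/2}^{2\delta}I_f(e^{-t})\,dt=\iint_Z\Big|\frac{F'}F\Big|^2dA=\iint_{F(Z)}\frac{dA(w)}{|w|^2}=\mathcal A(\delta).
\]
By \eqref{eq:parseval}, $I_f$ is nondecreasing, so $\frac{3\delta}2I_f(e^{-2\delta})\le\mathcal A(\delta)\le\frac{3\delta}2I_f(e^{-\delta/2})$. Now use $1-e^{-2\delta}\le2\delta$, and $1-e^{-\delta/2}\ge\delta/4$ for $\delta\le2$.
\end{proof}

So $\log(f(z)/z)\in\Lambda^2_{1/2}$ if and only if $\mathcal A(\delta)$ stays bounded as $\delta\to0$.

\begin{example}\label{ex:model}
Take $F=4k$, $\varphi\equiv\pi$. With $z=e^{-s}$ we have $F=1/\sinh^2(s/2)$ and $G=\operatorname{Re}s$. For large $w=e^{u+i(y-\pi)}$, $0<y<2\pi$, this gives $s=2w^{-1/2}+O(|w|^{-3/2})$, so the leading term of $G(p_y(u))$ is $G_0=2e^{-u/2}\sin(y/2)$. In the strip $0<y<2\pi$ each horizontal line meets $\{\delta/2\le G_0\le2\delta\}$ in an interval of length $2\log4$. The area is $4\pi\log4$ for every $\delta$, in agreement with $I_k(e^{-t})\sim4\pi/t$. For a curved arc it is better to use vertical slices. Define $u^*$ by $2e^{-u^*/2}=\delta/2$. The band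 is empty for $u>u^*$, and for $u\le u^*$ the inequality $G_0\le2\delta$ forces $\sin(y/2)\le4e^{-(u^*-u)/2}$. To the left of $u^*$ the band is squeezed against the boundary at an exponential rate, and the slice measures are integrable.
\end{example}

The slice computation used three properties: (1) the maximum over a slice decays exponentially in $u$; (2) the value at the middle of a slice is comparable to the maximum; (3) away from the middle the function is at least a fixed power of $\eta$ times the middle value. Property (1) holds for every $\varphi$. Properties (2) and (3) are where the Lipschitz condition enters.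

\subsection{Two estimates for $G$}

\begin{lemma}[Decay]\label{lem:decay}
$N$ is continuous, positive and decreasing on $[0,\infty)$, $N<2$, and
\begin{equation}\label{eq:decay}
N(u')\le1.2\,e^{-(u'-u)/2}N(u),\qquad0\le u\le u'.
\end{equation}
\end{lemma}

\begin{proof}
Let $M(r)=\max_{|z|=r}|F(z)|$. It is continuous and strictly increasing, and maps $(0,1)$ onto $(0,\infty)$ because $D$ is unbounded. Define $r_u$ by $M(r_u)=e^u$. If $|F(z)|=e^u$, then $M(|z|)\ge e^u$, so $|z|\ge r_u$, with equality at a point where $|F|$ attains $M(r_u)$. Hence $N(u)=\log(1/r_u)$, which is continuous, positive and decreasing. By \eqref{eq:distortion},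
\[
\frac\partial{\partial r}\log|F(re^{i\theta})|=\frac1r\operatorname{Re}\frac{zF'(z)}{F(z)}\le\frac{1+r}{r(1-r)}=\frac d{dr}\log\frac r{(1-r)^2},
\]
so $|F(re^{i\theta})|(1-r)^2/r$ is nonincreasing in $r$ for each $\theta$. The same then holds for the maximum over $\theta$, $M(r)(1-r)^2/r$, whose limit at $r=0$ is $R\le4$. Since $(1-r)^2/r=4\sinh^2(\frac12\log\frac1r)$, the function $e^u\sinh^2(N(u)/2)$ is nonincreasing and at most $1$. For $u\ge0$ this gives $N(u)/2<\sinh(N(u)/2)\le1$. On $(0,1]$ we have $x\le\sinh x\le1.2x$, because $\sinh x/x$ increases and $\sinh1<1.2$. Therefore $\frac12N(u')\le\sinh\frac{N(u')}2\le e^{-(u'-u)/2}\sinh\frac{N(u)}2\le0.6\,e^{-(u'-u)/2}N(u)$.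
\end{proof}

The second estimate says that $G$ is small near a boundary point at which the graph lies in a double cone. The barrier $\rho^{1/2}\cos(\theta/2)$ is positive on every sector $|\theta|\le\theta_L<\pi$, so one exponent serves all $L$.

\begin{lemma}[Boundary decay]\label{lem:boundary}
Let $L\ge0$, $\theta_L=\frac\pi2+\arctan L$, $c_L=1/\cos(\theta_L/2)$. Let $0<a\le\frac1{1+L}$ and $u\ge a$, and suppose that $|\varphi(x)-\varphi(u)|\le L|x-u|$ for $|x-u|\le a$. Then
\[
G(p_y(u))\le c_L(\eta/a)^{1/2}N(u-a)\qquad\text{whenever }\eta<a .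
\]
\end{lemma}

\begin{proof}
Replacing $F(z)$ by $\overline{F(\bar z)}$ changes $\varphi$ to $-\varphi$ and $y$ to $2\pi-y$, and preserves $N$ and the values of $G$. So we may assume $\eta=y$. Let $b=u+i\varphi(u)$ and $\mathcal W=\{x+iv:|x+iv-b|<a,\ v>\varphi(x)\}$, a bounded open set on which $x>u-a\ge0$. In $\mathcal W$ we have $v<\varphi(u)+a\le\varphi(x)+La+a\le\varphi(x)+1$, so $\mathcal W\subset X$. On $\overline{\mathcal W}$ we have $v-\varphi(u)\ge\varphi(x)-\varphi(u)\ge-L|x-u|$. In polar coordinates $x+iv=b+\rho e^{i(\pi/2+\theta)}$, $|\theta|\le\pi$, this reads $\cos\theta\ge-L|\sin\theta|$, that is, $|\theta|\le\theta_L$. The function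
\[
H=c_LN(u-a)(\rho/a)^{1/2}\cos(\theta/2)
\]
is nonnegative and continuous on $\overline{\mathcal W}$, and harmonic in $\mathcal W$ as the real part of a branch of the square root. A point $x+iv\in\partial\mathcal W$ has either $v=\varphi(x)$, where $G=0\le H$, or $\rho=a$, where $G\le N(x)\le N(u-a)\le H$. So $G\le H$ in $\mathcal W$, and $p_y(u)$ is the point $\rho=y$, $\theta=0$.
\end{proof}

\section{Lipschitz arcs: proof of Theorem~\ref{thm:means}}\label{sec:lipschitz}

Let $\varphi$ be Lipschitz with constant $L$ on $[0,\infty)$. Extend it by $\varphi(u)=\varphi(0)$ for $u<0$; the extension has the same constant, and $p_y(u)$ is now defined for all real $u$. Let $m(u)=G(p_\pi(u))$ be the value at the middle of the slice.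

\subsection*{Step 1: Harnack estimates}
For all real $u$,
\begin{equation}\label{eq:dist}
\operatorname{dist}(p_y(u),\partial X)\ge\eta/\sqrt{1+L^2}.
\end{equation}
Indeed, let $x+i(\varphi(x)+2\pi n)\in\partial X$ be at horizontal distance $t$ and vertical distance $s$ from $p_y(u)$. Then $\eta\le|y-2\pi n|\le s+Lt\le\sqrt{1+L^2}\sqrt{s^2+t^2}$. Put $p=2\sqrt{1+L^2}$. Integrating \eqref{eq:harnack} along the vertical segment from $p_y(u)$ to $p_\pi(u)$ gives $|\log G(p_y(u))-\log m(u)|\le\int_\eta^\pi p\,\eta'^{-1}d\eta'$, so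
\begin{equation}\label{eq:vertical}
(\eta/\pi)^p\,m(u)\le G(p_y(u))\le(\pi/\eta)^p\,m(u).
\end{equation}
The left inequality is property (3). The curve $u\mapsto p_\pi(u)$ has speed at most $\sqrt{1+L^2}$ and stays at distance at least $\pi/\sqrt{1+L^2}$ from $\partial X$, so
\begin{equation}\label{eq:horizontal}
|\log m(u)-\log m(u')|\le B|u-u'|,\qquad B=2(1+L^2)/\pi,\qquad u,u'\in\mathbb R .
\end{equation}

\subsection*{Step 2: the middle value is comparable to the maximum}
We claim that there is $C_1=C_1(L)$ with
\begin{equation}\label{eq:compare}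
N(u)\le C_1m(u),\qquad u\ge0 .
\end{equation}
The right inequality in \eqref{eq:vertical} degenerates as $\eta\to0$, so it gives \eqref{eq:compare} only if the maximum on the slice is attained away from $\partial X$. Lemma~\ref{lem:boundary} pushes the maximum away from $\partial X$, but only if $N(u-1)$ is comparable to $N(u)$. The way out is a dichotomy: if $N$ drops by a large factor from $u-1$ to $u$, then it drops faster than \eqref{eq:horizontal} allows $m$ to drop, and the ratio $N/m$ improves.

For $0\le u\le1$, \eqref{eq:schwarz} gives $m(-1)\ge1$, so $m(u)\ge e^{-2B}$ and $N(u)/m(u)\le2e^{2B}$. Let $u\ge1$ and $a=\frac1{1+L}$.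
\begin{itemize}
\item If $N(u-1)>e^BN(u)$, then $\dfrac{N(u)}{m(u)}<\dfrac{e^{-B}N(u-1)}{e^{-B}m(u-1)}=\dfrac{N(u-1)}{m(u-1)}$ by \eqref{eq:horizontal}.
\item If $N(u-1)\le e^BN(u)$, choose $y$ with $G(p_y(u))=N(u)$. When $\eta<a$, Lemma~\ref{lem:boundary} and $N(u-a)\le N(u-1)$ give $N(u)\le c_Le^B(\eta/a)^{1/2}N(u)$. As $c_Le^B\ge1$, in all cases $\eta\ge\eta_L:=a(c_Le^B)^{-2}$, and \eqref{eq:vertical} gives $N(u)\le(\pi/\eta_L)^pm(u)$.
\end{itemize}
Induction on $\lfloor u\rfloor$ proves \eqref{eq:compare} with $C_1=\max\{2e^{2B},(\pi/\eta_L)^p\}$.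

\subsection*{Step 3: the area of the level band}
Let $0<\delta\le\frac12$. For $u<0$, \eqref{eq:schwarz} shows that $G\le2\delta$ forces $u\ge-1$, so $\int_{-\infty}^0\lambda_\delta\,du\le2\pi$. For $u\ge0$ we have $\lambda_\delta(u)=0$ if $N(u)<\delta/2$. By Lemma~\ref{lem:decay}, $N$ is continuous, decreasing and tends to $0$, so $\{u\ge0:N(u)\ge\delta/2\}$ is empty or an interval $[0,u^*]$. In the second case let $0\le u\le u^*$. By \eqref{eq:decay}, $N(u)\ge e^{(u^*-u)/2}\delta/2.4$. If $G(p_y(u))\le2\delta$, then \eqref{eq:vertical} and \eqref{eq:compare} give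
\[
\eta\le\pi\Big(\frac{2\delta}{m(u)}\Big)^{1/p}\le\pi\Big(\frac{2C_1\delta}{N(u)}\Big)^{1/p}\le\pi(4.8\,C_1)^{1/p}e^{-(u^*-u)/(2p)} .
\]
So $\lambda_\delta(u)$ is at most twice the right side, and integration over $[0,u^*]$ yields
\[
\mathcal A(\delta)\le2\pi+4\pi p\,(4.8\,C_1)^{1/p}=:C'(L).
\]
If $\frac12\le r<1$, then $r=e^{-2\delta}$ with $\delta<\frac12$, and \eqref{eq:upper} gives $(1-r)I_f(r)\le\frac43C'(L)$. If $r<\frac12$, then \eqref{eq:distortion} gives $I_f(r)\le18\pi$. The theorem holds with $C(L)=\max\{18\pi,\frac43C'(L)\}$. \qed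

\section{A monotone arc with thin fingers: proof of Theorem~\ref{thm:counter}}\label{sec:fingers}

\subsection{The idea}
We keep properties (1) and (2) and destroy (3). Let the graph of $\varphi$ have tall thin teeth, so that $X$ has fingers of depth $\pi$ and width about $\varepsilon$ (Figure~\ref{fig:fingers}). Along a finger $G$ decays like $e^{-\text{depth}/\varepsilon}$, far faster than any fixed power of the vertical distance to the tip. Let $\delta$ be the value of $G$ in the middle of the channel at $u=K$. At $u\approx K-j$ the values in the channel are larger than $\delta$, by a factor at most exponential in $j$. If $\varepsilon\approx c/j$ with $c$ small, then $G$ falls through the level $\delta$ inside each finger, and stays comparable to $\delta$ on a disc of area about $\varepsilon^2$. There is room for about $1/\varepsilon$ fingers per unit length, so the unit interval at $K-j$ contributes about $\varepsilon\approx c/j$ to $\mathcal A(\delta)$, and the harmonic series diverges. Flat stretches of the graph are left between the groups of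 teeth in order to prove (2) there.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=0.8cm,y=1.15cm]
\fill[gray!18] (0,0) \foreach \x in {7,9,11} { -- (\x-0.375,0) -- (\x-0.25,1) -- (\x+0.25,1) -- (\x+0.375,0)} -- (12,0) -- (12,2) \foreach \x in {11,9,7} { -- (\x+0.375,2) -- (\x+0.25,3) -- (\x-0.25,3) -- (\x-0.375,2)} -- (0,2) -- cycle;
\draw[thick] (0,0) \foreach \x in {7,9,11} { -- (\x-0.375,0) -- (\x-0.25,1) -- (\x+0.25,1) -- (\x+0.375,0)} -- (12,0);
\draw[thick] (0,2) \foreach \x in {7,9,11} { -- (\x-0.375,2) -- (\x-0.25,3) -- (\x+0.25,3) -- (\x+0.375,2)} -- (12,2);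
\draw[dashed] (0,1.5) -- (12,1.5);
\draw[dotted,thick] (3,0) -- (3,2);
\foreach \x in {7,9,11} \fill (\x,2.45) circle (1.8pt);
\node[left] at (0,0) {$v=0$}; \node[left] at (0,1.5) {$v=3\pi/2$}; \node[left] at (0,2) {$v=2\pi$}; \node[left] at (0,3) {$v=3\pi$};
\node[below] at (0,0) {$k$}; \node[below] at (3,0) {$u_k$}; \node[below] at (6,0) {$k+\frac12$}; \node[below] at (12,0) {$k+1$};
\end{tikzpicture}
\caption{The graphs of $\varphi$ and $\varphi+2\pi$ over $k\le u\le k+1$ with three teeth (not to scale). The shaded region between them is one period of $X$. The Green function is large on the dashed middle line and decays quickly up the fingers under the upper graph; near the marked points it is comparable to the level $\delta$. On the dotted slice $u=u_k$ the boundary is flat.}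
\label{fig:fingers}
\end{figure}

\subsection{The arc}
Let $P_k\ge1$ $(k\ge0)$ be integers, to be chosen, and $\varepsilon_k=\frac1{8P_k}$. Set $\varphi=0$ on $[k,k+\frac12]$. Divide $[k+\frac12,k+1]$ into $P_k$ cells $[c-2\varepsilon_k,c+2\varepsilon_k]$. In each cell put $\varphi=\pi$ for $|u-c|\le\frac12\varepsilon_k$, $\varphi=0$ for $|u-c|\ge\frac34\varepsilon_k$, and let $\varphi$ be linear in between. Then $\varphi$ is continuous on $[0,\infty)$ with $0\le\varphi\le\pi$. Let $f,X,G,N$ be as in Section~\ref{sec:green}.

Every point of $\partial X$ has imaginary part in $[0,\pi]+2\pi\mathbb Z$, so the line $v=\frac{3\pi}2$ lies in $X$ at distance at least $\frac\pi2$ from $\partial X$. In this section $m(u)=G(u+\frac{3\pi}2i)$, $u\in\mathbb R$. By \eqref{eq:harnack},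
\begin{equation}\label{eq:channel}
|\log m(u)-\log m(u')|\le\tfrac4\pi|u-u'| .
\end{equation}

\begin{lemma}\label{lem:flat}
There is an absolute constant $C_2$, independent of the sequence $(P_k)$, such that $N(u_k)\le C_2m(u_k)$ for $u_k=k+\frac14$, $k\ge0$.
\end{lemma}

\begin{proof}
For $k=0$: $N<2$, and $m(\frac14)\ge e^{-5/\pi}m(-1)\ge e^{-5/\pi}$ by \eqref{eq:channel} and \eqref{eq:schwarz}. Let $k\ge1$ and $T=e^{4/\pi}$. If $N(u_{k-1})>TN(u_k)$, then $m(u_k)\ge m(u_{k-1})/T$ gives $N(u_k)/m(u_k)<N(u_{k-1})/m(u_{k-1})$. Otherwise choose $y\in(0,2\pi)$ with $G(u_k+iy)=N(u_k)$. Since $\varphi=0$ on $|u-u_k|\le\frac14$, Lemma~\ref{lem:boundary} applies with $L=0$, $c_0=\sqrt2$, $a=\frac14$. If $\eta<\frac14$, it gives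
\[
N(u_k)\le\sqrt2\,(4\eta)^{1/2}N(k)\le2\sqrt2\,\eta^{1/2}N(u_{k-1})\le2\sqrt2\,T\eta^{1/2}N(u_k).
\]
So in all cases $\eta\ge\eta_0:=\frac1{8T^2}$, and $\eta_0<\frac14$. The vertical segment from $u_k+iy$ to $u_k+\frac{3\pi}2i$ has length less than $2\pi$ and heights in $[\eta_0,2\pi-\eta_0]$. Boundary points with $|u-u_k|\le\frac14$ have heights in $2\pi\mathbb Z$, and the others are at distance more than $\frac14$. So the segment stays at distance at least $\eta_0$ from $\partial X$, and \eqref{eq:harnack} gives $N(u_k)\le e^{4\pi/\eta_0}m(u_k)$. Induction gives the lemma with $C_2=\max\{2e^{5/\pi},e^{4\pi/\eta_0}\}$.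
\end{proof}

Because $C_2$ does not depend on $(P_k)$, we may use it to choose $(P_k)$. Fix a positive integer $P^*\ge\log(4C_2)$, and an integer $j_0\ge2$ with $e^{(j_0-5/4)/2}>1.2\,C_2e^{3/\pi}$.

\subsection{One block}

\begin{lemma}\label{lem:block}
Let $j_0\le J\le K$ be integers, suppose $P_{K-j}=j+P^*$ for $1\le j\le J$, and put $\delta=m(K)$. Then $0<\delta<2$ and
\[
\mathcal A(\delta)\ge\sigma_J:=\frac\pi{4096}\sum_{j=j_0}^J\frac1{j+P^*}.
\]
\end{lemma}

\begin{proof}
We have $\delta\le N(K)<2$. Let $j_0\le j\le J$, $k=K-j$, $\varepsilon=\varepsilon_k$, and let $c$ be the center of a cell in $[k+\frac12,k+1]$. Since $\varphi(c)=\pi$, the segment $\{c+iv:\frac{3\pi}2\le v<3\pi\}$ lies in $X$. Put $g(v)=G(c+iv)$. We show that $g$ crosses the level $\delta$.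

\emph{Near the tip, $g(3\pi-\varepsilon)<\delta$.} The finger $\Phi=\{|u-c|<\frac34\varepsilon,\ 2\pi<v<2\pi+\varphi(u)\}$ is a bounded open subset of $X$. As $\varphi(c\pm\frac34\varepsilon)=0$, its boundary consists of a piece of the raised graph and a segment of the line $v=2\pi$. The function
\[
H=N(k+\tfrac12)\,\cos\Big(\frac{u-c}\varepsilon\Big)\,e^{-(v-2\pi)/\varepsilon}\Big/\cos\tfrac34
\]
is harmonic, being a multiple of $\operatorname{Re}e^{i(\xi-c-2\pi i)/\varepsilon}$. On the graph $H\ge0=G$, and on the segment $H\ge N(k+\frac12)\ge N(u)\ge G$. So $G\le H$ in $\Phi$. By Lemma~\ref{lem:flat} and \eqref{eq:channel}, $N(k+\frac12)\le N(u_k)\le C_2m(u_k)\le C_2e^{4j/\pi}\delta$. Since $\cos\frac34\ge1-\frac9{32}>\frac e4$,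
\[
g(3\pi-\varepsilon)\le\frac{e}{\cos\frac34}\,e^{-\pi/\varepsilon}N(k+\tfrac12)\le4C_2\,e^{4j/\pi-\pi/\varepsilon}\,\delta<\delta,
\]
because $\pi/\varepsilon=8\pi(j+P^*)>\frac4\pi j+\log(4C_2)$.

\emph{In the channel, $g(\frac{3\pi}2)>\delta$.} As $K-u_{k+1}=j-\frac54>0$, \eqref{eq:decay} and Lemma~\ref{lem:flat} give
\[
\delta\le N(K)\le1.2\,e^{-(j-5/4)/2}N(u_{k+1})\le1.2\,C_2\,e^{-(j-5/4)/2}m(u_{k+1}).
\]
Since $|c-u_{k+1}|\le\frac34$, \eqref{eq:channel} gives $m(u_{k+1})\le e^{3/\pi}m(c)$. By the choice of $j_0$, $g(\frac{3\pi}2)=m(c)>\delta$.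

\emph{The discs.} There is $v^*\in(\frac{3\pi}2,3\pi-\varepsilon)$ with $g(v^*)=\delta$. The point $c+iv^*$ is at distance at least $\varepsilon/2$ from $\partial X$. Indeed, a point of the graph raised by $2\pi$ has either $|u-c|>\varepsilon/2$ or height $3\pi>v^*+\varepsilon$, and the other translates have heights at most $\pi$ or at least $4\pi$. Harnack's inequality with $d=\varepsilon/2$, $t\le\varepsilon/8$ gives $\frac35\delta\le G\le\frac53\delta$ on the disc of radius $\varepsilon/8$ about $c+iv^*$, so this disc lies in the level band. The discs of different cells have disjoint projections to the $u$-axis, and each has diameter less than $2\pi$. So their areas add up in $\int\lambda_\delta\,du$: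
\[
\mathcal A(\delta)\ge\sum_{j=j_0}^JP_{K-j}\,\frac{\pi\varepsilon_{K-j}^2}{64}=\sum_{j=j_0}^J\frac\pi{4096\,P_{K-j}}=\sigma_J .\qedhere
\]
\end{proof}

\subsection{Conclusion}
The widths in Lemma~\ref{lem:block} depend on the distance to $K$, so we string together longer and longer blocks. Choose integers $J_n\ge j_0$ with $J_n\to\infty$, put $K_0=0$, $K_n=K_{n-1}+J_n$, and let $P_k=K_n-k+P^*$ for $K_{n-1}\le k<K_n$. Lemma~\ref{lem:block} applies with $K=K_n$, $J=J_n$, and \eqref{eq:lower} gives $r_n\in(0,1)$ with $(1-r_n)I_f(r_n)\ge\sigma_{J_n}/6\to\infty$. Since $I_f$ is bounded on $(0,r]$ for each $r<1$, we have $r_n\to1$, and $I_f(r)$ is not $O(1/(1-r))$ as $r\to1$. By \eqref{eq:equiv}, $\log(f(z)/z)\notin\Lambda^2_{1/2}$. The function $f$ omits the arc $\Gamma/R$, which has the required form. \qed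

\begin{remark}
The function $\varphi$ constructed here is Lipschitz on every bounded interval, with slopes $4\pi/\varepsilon_k=32\pi P_k$ that are unbounded in $k$. So the hypothesis of Theorem~\ref{thm:means} cannot be weakened to a local Lipschitz condition, even for bounded $\varphi$.
\end{remark}

\begin{thebibliography}{1}

\bibitem{source}
\emph{Integral means of derivatives of monotone slit mappings},\\
\texttt{https://www.e-periodica.ch/cntmng?pid=com-001\%3A1982\%3A57\%3A\%3A26}

\end{thebibliography}
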